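\title{Star-shaped Kakeya regions: a counterexample to Schoenberg's conjecture}

\begin{abstract}
Let $K_s$ be the infimum of the areas of star-shaped plane regions inside which a unit segment can be reversed. Schoenberg conjectured that $K_s=\frac{5-2\sqrt2}{24}\pi$. We disprove this by showing that $K_s\le\frac{5-2\sqrt2}{24}\pi-2\cdot10^{-5}$. The conjectured value is the limiting area of stars with many parabolic spikes; we find slack in the motion of the segment through such a star and convert it into area by an explicit perturbation. We also prove that $K_s\ge\pi/40$.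
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Identify the plane with $\mathbb C$ and call a closed segment of length $1$ a \emph{needle}. A region $R$ is a \emph{Kakeya region} if a needle can be reversed inside it: there are continuous maps $A_0,A_1\colon[0,1]\to\mathbb C$ with $|A_1(t)-A_0(t)|=1$, such that each segment $S_t=[A_0(t),A_1(t)]$ lies in $R$, and $A_0(1)=A_1(0)$, $A_1(1)=A_0(0)$. If we write $A_1-A_0=e^{i\theta(t)}$ with $\theta$ real and continuous, then $\theta(1)-\theta(0)$ is an odd multiple of $\pi$. (The needles that we construct turn through exactly $\pi$, and our lower bound allows any odd multiple.) A region $R$ is \emph{star-shaped} if it has a point $O$, a \emph{center}, such that the segment $OP$ lies in $R$ for every $P\in R$. Regions are measurable, area is Lebesgue measure, and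
\[
K_s=\inf\{\operatorname{area}(R): R \text{ is a star-shaped Kakeya region}\}.
\]

Star-shapedness puts a price on every position of the needle: with $S_t$ the region contains the triangle spanned by $O$ and $S_t$, whose area is half the distance from $O$ to the line of $S_t$. So in a small region the needle always points nearly at $O$. It must not always pass through $O$, however. If it does, then for each $\alpha$ the region contains segments of lengths $r$ and $r'$ with $r+r'=1$ on the rays from $O$ in the directions $\alpha$ and $\alpha+\pi$, and since $r^2+r'^2\ge\frac12$ the area is at least $\frac12\int_0^\pi\frac12\,d\alpha=\frac\pi4$, the area of the disk of diameter $1$. To do better the needle has to pass close to $O$ on one side or the other, and $K_s$ measures how much can be gained in this way.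

It is known (Bloom, Schoenberg and Cunningham) that
\[
0.0290888208\ldots=\frac{\pi}{108}\le K_s\le\frac{5-2\sqrt2}{24}\,\pi=0.2842582246\ldots,
\]
and Schoenberg conjectured that $K_s$ equals the upper bound, the \emph{Bloom--Schoenberg number}; see \cite{constants}, where the problem is posed. The conjecture is false.

\begin{theorem}\label{thm:upper}
$K_s\le\dfrac{5-2\sqrt2}{24}\,\pi-2\cdot10^{-5}$. In particular, $K_s<\dfrac{5-2\sqrt2}{24}\,\pi$.
\end{theorem}

We also improve the lower bound $\pi/108$.

\begin{theorem}\label{thm:lower}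
$K_s\ge\dfrac{\pi}{40}=0.0785\ldots$.
\end{theorem}

We do not determine $K_s$, and neither constant is optimized. Section~\ref{sec:stars} reduces the construction of stars with many thin spikes to three conditions on three functions of one variable; the simplest solution gives the Bloom--Schoenberg number. Section~\ref{sec:perturb} perturbs that solution and proves Theorem~\ref{thm:upper}. Section~\ref{sec:lower}, which is independent of the others, proves Theorem~\ref{thm:lower}.

\section{Stars with many spikes}\label{sec:stars}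

\subsection{The limit of many spikes}

Consider a star $\{re^{i\alpha}:0\le r\le\rho(\alpha/\varepsilon)\}$ with $N$ equal spikes, where $\varepsilon=2\pi/N$ and the \emph{profile} $\rho$ has period $1$. Its area is $\frac12\int_0^{2\pi}\rho(\alpha/\varepsilon)^2\,d\alpha=\pi\int_0^1\rho^2$, whatever $N$ is. The spikes have angular width of order $\varepsilon$, so the natural lines to use are those at distance of order $\varepsilon$ from the origin: $\sigma\mapsto e^{i\varepsilon x}(\sigma+i\varepsilon q)$, with direction $\varepsilon x$ and offset $\varepsilon q$. For $\sigma>0$ fixed and $\varepsilon$ small, the point with parameter $\sigma$ has modulus close to $\sigma$ and polar angle close to $\varepsilon(x+q/\sigma)$. It lies in the star, up to small errors, when $\rho(x+q/\sigma)\ge\sigma$, a condition free of $\varepsilon$. The next lemma makes this exact. In it $F(x)$ is the length of the front part of the moving segment, $F(x+\frac12)$ is the length of the back part, and $h$ is the radius of a central disk in which nothing has to be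 checked.

\begin{lemma}\label{lem:limit}
Let $h,\ell>0$ and let $\rho,q,F\colon\mathbb R\to\mathbb R$ be continuous and $1$-periodic, with $\rho\ge h$,
\[
q(x+\tfrac12)=-q(x),\qquad F(x)+F(x+\tfrac12)=\ell ,
\]
and
\begin{equation}\label{eq:fit}
\rho\Big(x+\frac{q(x)}{\sigma}\Big)\ge\sigma\qquad\text{whenever } h\le\sigma\le F(x).
\end{equation}
Then $K_s\le\pi\ell^{-2}\int_0^1\rho(y)^2\,dy$.
\end{lemma}

\begin{proof}
Put $B(x)=F(x+\frac12)$. Let $N$ be odd, $\varepsilon=2\pi/N$, and for $0\le x\le N/2$ let
\[
S_x=\{e^{i\varepsilon x}(\sigma+i\varepsilon q(x)):\ -B(x)\le\sigma\le F(x)\}.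
\]
This is a segment of length $\ell$ whose endpoints depend continuously on $x$. Since $N$ is odd, $N/2\equiv\frac12$ modulo $1$, so $q(N/2)=-q(0)$, $F(N/2)=B(0)$ and $B(N/2)=F(0)$; also $e^{i\varepsilon N/2}=-1$. Hence $S_{N/2}=\{-\sigma+i\varepsilon q(0):-F(0)\le\sigma\le B(0)\}=S_0$, and the front end has moved from $F(0)+i\varepsilon q(0)$ to the other endpoint $-B(0)+i\varepsilon q(0)$. The segment has been reversed.

Let $\bar q=\max|q|$ and
\[
\eta_N=\max\Big(\frac{\varepsilon^2\bar q^{\,3}}{3h^3},\ \frac{\varepsilon^2\bar q^{\,2}}{2h},\ \varepsilon\bar q\Big),\qquad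
r_N(\alpha)=\eta_N+\max_{|y'-\alpha/\varepsilon|\le\eta_N}\rho(y').
\]
The function $r_N$ is continuous and positive and has period $\varepsilon$, hence also $2\pi$, so $R_N=\{re^{i\alpha}:0\le r\le r_N(\alpha)\}$ is compact and star-shaped about $0$. We show that $S_x\subseteq R_N$.

Take a point of $S_x$ with $\sigma\ge h$ and write $q=q(x)$. Its polar angle is $\varepsilon y$ with $y=x+\varepsilon^{-1}\arctan(\varepsilon q/\sigma)$. Since $|\arctan v-v|\le|v|^3/3$, the number $y$ is within $\eta_N$ of $y^*=x+q/\sigma$. The modulus is $\sqrt{\sigma^2+\varepsilon^2q^2}\le\sigma+\varepsilon^2q^2/(2\sigma)\le\sigma+\eta_N$, and by \eqref{eq:fit} this is at most $\rho(y^*)+\eta_N\le r_N(\varepsilon y)$.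

A point with $\sigma=-\sigma'$, $h\le\sigma'\le B(x)$, equals $e^{i\varepsilon(x+N/2)}(\sigma'-i\varepsilon q(x))$. With $x'=x+N/2$ we have $-q(x)=q(x')$ and $B(x)=F(x')$, so the point is $e^{i\varepsilon x'}(\sigma'+i\varepsilon q(x'))$ with $h\le\sigma'\le F(x')$, and the previous paragraph applies with $x'$ in place of $x$. A point with $|\sigma|<h$ has modulus at most $h+\varepsilon\bar q\le\min r_N$.

As $N\to\infty$ we have $\eta_N\to0$, and uniform continuity of $\rho$ gives $\sup_\alpha|r_N(\alpha)-\rho(\alpha/\varepsilon)|\to0$. Therefore $\operatorname{area}(R_N)=\frac12\int_0^{2\pi}r_N^2\,d\alpha\to\pi\int_0^1\rho^2$. The region $\ell^{-1}R_N$ is a star-shaped Kakeya region of area $\ell^{-2}\operatorname{area}(R_N)$.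
\end{proof}

For $q=0$, $\rho=F=h=\frac12$, $\ell=1$ the lemma returns the disk and the bound $\pi/4$. The parity of $N$ is what makes spikes useful: for $N$ odd a spike lies opposite a gap, so the back end is short exactly when the front end is long.

\subsection{The parabolic spike}\label{sub:parabola}

Normalize the tips of the spikes to $\sigma=1$ and look at the spike around $y=0$. The curves $y=x+q/\sigma$ become straight in the coordinate $w=\sigma y$: they are the lines $w=x\sigma+q(x)$. We take $\rho$ and $F$ even and $q$ odd, so it is enough to follow $x=-t$ for $0\le t\le\frac12$. Put $Q(t)=q(-t)$. For an odd $1$-periodic $q$ the relation $q(x+\frac12)=-q(x)$ says that $Q(\frac12-t)=Q(t)$.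

A thin spike should be bounded by the envelope of the lines that pass through it. Try the parabola $w=c(1-\sigma)^2$. Its tangent of slope $-t$ touches at $1-\sigma=t/(2c)$ and is the line $w=-t\sigma+t-t^2/(4c)$. The offset $Q(t)=t-t^2/(4c)$ is symmetric about $t=\frac14$ exactly when $c=\frac18$. We therefore measure \emph{depth} below the tip by $s$, where $\sigma=1-4s$. The spike is then $|w|\le2s^2$, the offset is $Q(t)=t-2t^2$, and the line with parameter $t$ is
\[
w=-t(1-4s)+t-2t^2=4ts-2t^2,
\]
the tangent to $w=2s^2$ at $s=t$ (Figure~\ref{fig:spike}).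

The line stays below the upper side, since $2s^2-w=2(s-t)^2$. It stays above the lower side as long as $w+2s^2\ge0$, and
\begin{equation}\label{eq:Phi}
\Phi_t(s):=2s^2+4ts-2t^2=2(s+t)^2-4t^2=2(s-\kappa t)\big(s+(1+\sqrt2)t\big),\qquad \kappa=\sqrt2-1 .
\end{equation}
So the front end can be pushed up to depth $\kappa t$, and $F(t)=1-4\kappa t$ on $[0,\frac12]$. Two things now fit together. The depth $\kappa t$ is linear in $t$, so $F(t)+F(\frac12-t)=2-2\kappa$ is constant. And neighboring spikes merge where $|y|=2s^2/(1-4s)$ reaches $\frac12$, that is, where $4s^2+4s-1=0$, at $s=\kappa/2$, which is the depth of the front end at $t=\frac12$. From now on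
\[
\kappa=\sqrt2-1=0.41421356\ldots,\quad \lambda=\tfrac\kappa2=0.20710678\ldots,\quad h=1-4\lambda,\quad \ell=2-4\lambda .
\]
From $\kappa^2=1-2\kappa=3-2\sqrt2$ we get $h=\kappa^2$; also $\ell=4-2\sqrt2=2\sqrt2\,\kappa$, so $\ell^2=8\kappa^2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!15] plot[domain=0:8.284] (\x,{0.0375*\x*\x}) -- plot[domain=8.284:0] (\x,{-0.0375*\x*\x}) -- cycle;
\draw plot[domain=0:8.284] (\x,{0.0375*\x*\x});
\draw plot[domain=0:8.284] (\x,{-0.0375*\x*\x});
\draw[->,gray] (-0.4,0) -- (9,0) node[right,black] {$s$};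
\draw[dotted] (8.284,-2.8) -- (8.284,2.8) node[above] {$s=\lambda$};
\draw[thick] (2.154,-0.174) -- (8.284,2.217);
\draw[thick,dashed] (4.142,-0.643) -- (8.284,2.463);
\fill (2.154,-0.174) circle (1.6pt) node[below left] {$t=0.13$};
\fill (4.142,-0.643) circle (1.6pt) node[below left] {$t=\frac14$};
\fill (5.2,1.014) circle (1.6pt) node[above left] {$s=t$};
\node[above left] at (7,1.84) {$w=2s^2$};
\node[below left] at (7,-1.84) {$w=-2s^2$};
\end{tikzpicture}
\caption{The parabolic spike $|w|\le2s^2$, $0\le s\le\lambda$, with its tip at the left, and two positions $w=4ts-2t^2$ of the front part of the moving segment. Both end on the lower side, at depth $s=\kappa t$. For $t<\lambda$ (solid) the segment also touches the upper side, at $s=t$. For $t>\lambda$ (dashed) the point of tangency lies beyond $s=\lambda$, and the segment does not touch the upper side.}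
\label{fig:spike}
\end{figure}

\subsection{A criterion}

We now let three things vary: the half-width of the spike becomes $2s^2+z(s)$, the offset becomes $t-2t^2+m(t)$, and the depth of the front end becomes $d(t)$.

\begin{proposition}\label{prop:criterion}
Suppose that the following hold.
\begin{itemize}
\item[(a)] $z\colon[0,\lambda]\to\mathbb R$ is continuous, $z(0)=z(\lambda)=0$, and with $Z(s)=2s^2+z(s)$ the function $Z(s)/(1-4s)$ is strictly increasing on $[0,\lambda]$.
\item[(b)] $m\colon[0,\frac12]\to\mathbb R$ is continuous, $m(0)=0$, $m(\frac12-t)=m(t)$, and $m(t)\le2(s-t)^2+z(s)$ for all $s\in[0,\lambda]$, $t\in[0,\frac12]$.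
\item[(c)] $d\colon[0,\frac12]\to[0,\lambda]$ is continuous, $d(t)+d(\frac12-t)=\lambda$, and $\Phi_t(s)+m(t)+z(s)\ge0$ whenever $d(t)\le s\le\lambda$.
\end{itemize}
Then
\[
K_s\le\frac{\pi}{\ell^2}\Big(\kappa^4+16\int_0^\lambda Z(s)\,ds\Big)=\frac{5-2\sqrt2}{24}\,\pi+\frac{2\pi}{\kappa^2}\int_0^\lambda z(s)\,ds .
\]
\end{proposition}

Condition (a) says that the angular half-width $Z/\sigma$ grows with depth, from $0$ at the tip to $\frac12$ where the spikes merge; without monotonicity the set $|w|\le Z(s)$ need not be star-shaped, and its star-shaped hull could have larger area. The inequalities in (b) and (c) keep the segment below the upper side and above the lower side. The symmetries in (b) and (c) hold because the back part of the segment at parameter $t$ is a front part at parameter $\frac12-t$: the two lie on one line and their lengths add up to $\ell$.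

\begin{proof}
We build $\rho,q,F$ as in Lemma~\ref{lem:limit}.

\emph{Profile.} By (a), $s\mapsto Z(s)/(1-4s)$ is an increasing homeomorphism from $[0,\lambda]$ onto $[0,\frac12]$, because its value at $\lambda$ is $2\lambda^2/\kappa^2=\frac12$. Let $\rho\colon\mathbb R\to[h,1]$ be the even $1$-periodic function with $\rho(y)=1-4s$ for $y=Z(s)/(1-4s)\in[0,\frac12]$. It is continuous and decreasing on $[0,\frac12]$. So for $s\in[0,\lambda]$, $\sigma=1-4s$ and $|y|\le\frac12$,
\begin{equation}\label{eq:level}
\rho(y)\ge\sigma\iff|\sigma y|\le Z(s);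
\end{equation}
moreover $|\sigma y|\le Z(s)$ by itself forces $|y|\le\frac12$. The layer-cake formula $\int\rho^2=\int_0^\infty2\sigma\,|\{\rho\ge\sigma\}|\,d\sigma$, applied on one period, where the level set has measure $1$ for $\sigma\le h$, measure $2Z(s)/\sigma$ for $h\le\sigma\le1$ and measure $0$ for $\sigma>1$, gives
\[
\int_0^1\rho^2\,dy=h^2+\int_h^1 2\sigma\cdot\frac{2Z}{\sigma}\,d\sigma=\kappa^4+16\int_0^\lambda Z(s)\,ds .
\]

\emph{Offset and length.} Let $Q(t)=t-2t^2+m(t)$. Since $t-2t^2=2t(\frac12-t)$, condition (b) gives $Q(\frac12-t)=Q(t)$ and $Q(0)=Q(\frac12)=0$. Hence there is a continuous odd $1$-periodic $q$ with $q(-t)=Q(t)$ on $[0,\frac12]$. For $t\in[0,\frac12]$ we have $q(-t+\frac12)=-Q(\frac12-t)=-q(-t)$ and $q(t+\frac12)=q(t-\frac12)=Q(\frac12-t)=-q(t)$, so $q(x+\frac12)=-q(x)$. Let $F$ be the even $1$-periodic function with $F(t)=1-4d(t)$ on $[0,\frac12]$. For $x=\pm t$ we have $F(x+\frac12)=F(\frac12-t)$, so $F(x)+F(x+\frac12)=2-4\lambda=\ell$.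

\emph{Condition \eqref{eq:fit}.} Since $\rho,F$ are even, $q$ is odd and all three have period $1$, we may take $x=-t$ with $t\in[0,\frac12]$. The range $h\le\sigma\le F(x)$ is $\sigma=1-4s$ with $d(t)\le s\le\lambda$. For $y=x+q(x)/\sigma$,
\[
\sigma y=-t(1-4s)+Q(t)=4ts-2t^2+m(t).
\]
Then $Z(s)-\sigma y=2(s-t)^2+z(s)-m(t)\ge0$ by (b), and $Z(s)+\sigma y=\Phi_t(s)+m(t)+z(s)\ge0$ by (c). So $\rho(y)\ge\sigma$ by \eqref{eq:level}, and Lemma~\ref{lem:limit} gives the inequality.

\emph{The constant.} We have $\kappa^3=5\sqrt2-7$, $\kappa^4=17-12\sqrt2$ and $16\int_0^\lambda2s^2\,ds=\frac{32}3\lambda^3=\frac43\kappa^3$, so $\kappa^4+\frac43\kappa^3=\frac{23-16\sqrt2}3$. Dividing by $\ell^2=8(3-2\sqrt2)$ gives $\frac1{24}(23-16\sqrt2)(3+2\sqrt2)=\frac{5-2\sqrt2}{24}$. Finally $16/\ell^2=2/\kappa^2$.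
\end{proof}

The parabolic spike is the case $z=m=0$, $d(t)=\kappa t$: (a) and (b) are immediate, (c) follows from \eqref{eq:Phi}, and the bound is the Bloom--Schoenberg number. This configuration looks rigid. The boundary of the spike at each depth $s\in[0,\lambda]$ is used twice, by the segment with $t=s$, which is tangent there, and by the segment with $t=s/\kappa$, which ends there; no part of the spike can be removed while the motion is kept. One would guess that nothing can be improved. Theorem~\ref{thm:upper} follows once we change the motion as well and find $(z,m,d)$ with $\int_0^\lambda z<0$.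

\section{A perturbation with smaller area}\label{sec:perturb}

\subsection{Where the slack is}\label{sub:slack}

The following count is only a guide to the construction. Start from the parabolic spike.

\emph{Free room.} For $t>\lambda$ the segment does not touch the upper side. With $z=0$, the inequality in (b) allows $m(t)\le2(t-\lambda)^2$ for such $t$. Because $m(t)=m(\frac12-t)$, both $t$ and $\frac12-t$ must exceed $\lambda$, and we may take $m(t)=2\min(t-\lambda,\frac12-\lambda-t)^2>0$ on $(\lambda,\frac12-\lambda)$, an interval that is nonempty since $\lambda<\frac14$.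

\emph{Gain.} At the end $s=\kappa t$ condition (c) reads $m(t)+z(\kappa t)\ge0$. So the segments ending at depths in $(\kappa\lambda,\lambda-\kappa\lambda)$ have been lifted off the lower side, and we can narrow the spike, say $z=-\delta$ on an interval $J\subset(\kappa\lambda,\lambda-\kappa\lambda)$. This contributes $-\delta|J|$ to $\int z$.

\emph{Cost.} The segments tangent at depths in $J$ must give way: (b) with $s=t$ forces $m(t)\le-\delta$ for $t\in J$. Their two ends, at depths $\kappa t$ and $\kappa(\frac12-t)=\lambda-\kappa t$, then stick out by $\delta$, and (c) asks for $z\ge\delta$ on $\kappa J\subset(0,\kappa\lambda)$ and on $\lambda-\kappa J\subset(\lambda-\kappa\lambda,\lambda)$. Both sets are disjoint from $J$. Increasing $z$ only helps the inequalities in (b) and (c), so the chain of corrections stops here. The cost is $2\kappa\delta|J|$, and $2\kappa<1$: the balance $-\delta|J|(1-2\kappa)$ is negative.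

\emph{Sliding.} The cost can be lowered by sliding the segment along its line. Let $t\in J$, $t'=\frac12-t>t$, and set $d(t)=\kappa t-\tau$, $d(t')=\kappa t'+\tau$. By \eqref{eq:Phi} and $\kappa+1+\sqrt2=2\sqrt2$,
\begin{equation}\label{eq:slide}
\Phi_t(\kappa t-\tau)=-2\tau(2\sqrt2\,t-\tau),\qquad \Phi_{t'}(\kappa t'+\tau)=2\tau(2\sqrt2\,t'+\tau).
\end{equation}
The end at $t'$ gains more than the end at $t$ loses. The choice $4\sqrt2\,t'\tau=\delta$ removes the need to widen near $\lambda-\kappa J$, and near $\kappa J$ the required widening becomes $\delta(1+t/t')=\delta/(1-2t)$, which is less than $2\delta$ because $t<\frac14$.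

The count ignores three effects. By (b), $m(t)\le2\operatorname{dist}(t,J)^2-\delta$, so $m$ is negative on a neighborhood of $J$ of radius $\sqrt{\delta/2}$. The free room vanishes at the ends of its interval, so $J$ must keep away from $\kappa\lambda$ and $\lambda-\kappa\lambda$. And $z$ must be continuous and, by (a), cannot descend steeply. The numbers below leave a negative balance after all three.

\subsection{The functions $z$, $m$, $d$}

Let
\[
\delta=1.2\cdot10^{-4},\qquad C=1.61\cdot10^{-4},\qquad J=[0.089,\,0.118],\qquad \beta(u)=\operatorname{dist}(u,J),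
\]
and note $\kappa\lambda=\frac32-\sqrt2=0.08578643\ldots$ and $\lambda-\kappa\lambda=\frac32\sqrt2-2=0.12132034\ldots$.

Let $z$ be the piecewise linear function on $[0,\lambda]$ with the nodes
\[
\begin{array}{c|cccccccccc}
s&0&.0331&.0335&.0522&.0532&.0874&.0890&.1180&.1196&\lambda\\\hline
z&0&0&C&C&0&0&-\delta&-\delta&0&0
\end{array}
\]
It has a bump of height $C$ and a trough of depth $\delta$. Its negative slopes are $-0.161$ on $[0.0522,0.0532]$ and $-0.075$ on $[0.0874,0.089]$, and
\begin{equation}\label{eq:trough}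
z(s)<0\iff s\in(0.0874,\,0.1196),\qquad\text{where } z(s)=-\delta+0.075\,\beta(s),\ \ \beta(s)<0.0016 .
\end{equation}

Define $m$ on $[0,\frac14]$ by
\[
m(t)=\min\big(0,\ 2\beta(t)^2-\delta\big)\quad(0\le t\le\lambda),\qquad m(t)=2(t-\lambda)^2\quad(\lambda\le t\le\tfrac14),
\]
and on $[\frac14,\frac12]$ by $m(\frac12-t)=m(t)$. Since $\sqrt{\delta/2}<0.00775$,
\begin{equation}\label{eq:negm}
t\in[0,\tfrac14],\ m(t)<0\ \Longrightarrow\ t\in(0.08125,\,0.12575).
\end{equation}
In particular the first formula gives $m(0)=m(\lambda)=0$, so $m$ is continuous; also $m\ge-\delta$.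

For $0\le t\le\frac14$ put
\[
\tau(t)=\frac{\max(0,-m(t))}{4\sqrt2\,(\frac12-t)},\qquad d(t)=\kappa t-\tau(t),\qquad d(\tfrac12-t)=\kappa(\tfrac12-t)+\tau(t).
\]
The two formulas for $d(\frac14)$ agree because $\tau(\frac14)=0$, so $d$ is continuous, and $d(t)+d(\frac12-t)=\lambda$. Where $\tau\ne0$, \eqref{eq:negm} gives $\tau\le\delta/(4\sqrt2\cdot0.37425)<5.7\cdot10^{-5}$ and $\kappa t>0.03365$. Hence $0\le d(t)\le\lambda$ on $[0,\frac14]$, and then also on $[\frac14,\frac12]$.

\begin{lemma}\label{lem:admissible}
The triple $(z,m,d)$ satisfies \emph{(a)}, \emph{(b)} and \emph{(c)} of Proposition~\ref{prop:criterion}.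
\end{lemma}

\begin{proof}
Only the monotonicity in (a) and the inequalities in (b) and (c) remain.

\medskip\noindent\textbf{(a)} Away from the nodes $Z'(s)=4s+z'(s)$. On $[0.0522,0.0532]$ we have $4s\ge0.2088>0.161$, on $[0.0874,0.089]$ we have $4s\ge0.3496>0.075$, and elsewhere $z'\ge0$. So $Z$ is strictly increasing with $Z(0)=0$, and its product with the positive increasing function $1/(1-4s)$ is strictly increasing.

\medskip\noindent\textbf{(b)} \emph{Let $t\in[0,\lambda]$.} Here $m(t)\le0$, so there is nothing to prove if $z(s)\ge0$. Let $z(s)<0$, and put $r=\beta(s)<0.0016$ and $D=\beta(t)$. Distance to $J$ is $1$-Lipschitz, so $|s-t|\ge D-r$. By \eqref{eq:trough}: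
\begin{itemize}
\item if $D\le r$, then $2D<0.075$ and $z(s)\ge-\delta+0.075D\ge2D^2-\delta\ge m(t)$;
\item if $r<D\le0.01875$, then $4D\le0.075$ and $2(s-t)^2+z(s)\ge2D^2-4Dr-\delta+0.075r\ge2D^2-\delta\ge m(t)$;
\item if $D>0.01875$, then $2(s-t)^2>2(0.01715)^2>\delta$, so $2(s-t)^2+z(s)>0\ge m(t)$.
\end{itemize}

\emph{Let $t\in[\lambda,\frac14]$.} Then
\[
2(s-t)^2-m(t)=2(\lambda-s)(2t-\lambda-s)\ge2(\lambda-s)^2\ge0 .
\]
If $z(s)<0$, then $\lambda-s>0.0875$ and $2(\lambda-s)^2>0.015>\delta\ge-z(s)$.

\emph{Let $t\in[\frac14,\frac12]$} and $t'=\frac12-t$. Since $s\le\frac14$ and $t'\le\frac14$, we have $|s-t|=\frac12-t'-s\ge|s-t'|$. As $m(t)=m(t')$, the inequality for $t$ follows from that for $t'$.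

\medskip\noindent\textbf{(c)} We have $\Phi_t'(s)=4(s+t)\ge4t$ and $z'\ge-0.161$ away from the nodes. So for $t\ge0.05$ the function $\Phi_t+z$ is increasing in $s$, and it suffices to check $s=d(t)$. Every parameter in $[0,\frac12]$ falls under one of the following cases.

\emph{Case 1: $t\in[0,\lambda]$ with $m(t)=0$, and $t'=\frac12-t$.} Here $\tau(t)=0$, so $d(t)=\kappa t$, and $\Phi_t(s)\ge0$ for $s\ge\kappa t$. If $z(s)<0$, then $s>0.0874$ and $\kappa t\le\kappa\lambda<0.0857865$, so \eqref{eq:Phi} gives $\Phi_t(s)\ge2(0.0016135)(0.0874)>2.8\cdot10^{-4}>\delta$. For $t'$ we have $m(t')=0$ and $d(t')=\kappa t'\ge\lambda-\kappa\lambda>0.1196$, so $z(s)=0$ and $\Phi_{t'}(s)\ge0$ for $s\ge d(t')$.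

\emph{Case 2: $t\in[\lambda,\frac12-\lambda]$.} This is where the free room is spent. Here $d(t)=\kappa t$ and $\Phi_t(\kappa t)=0$, so we need $m(t)+z(s)\ge0$ for $s=\kappa t\in[\kappa\lambda,\lambda-\kappa\lambda]$. In terms of $s$,
\[
m(t)=\frac2{\kappa^2}\,\xi^2,\qquad \xi=\min(s-\kappa\lambda,\ \lambda-\kappa\lambda-s),\qquad \frac2{\kappa^2}=6+4\sqrt2>11.65 ,
\]
and the minimum is the first term for $s\le\lambda/2=0.1035\ldots$ and the second for $s\ge\lambda/2$.
\begin{itemize}
\item If $s\in J$, then $\xi\ge\min(0.0032135,\,0.00332)=0.0032135$ and $11.65\,\xi^2\ge1.2030\cdot10^{-4}>\delta$.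
\item If $s\in[0.0874,0.089]$, then $\xi=s-\kappa\lambda$ and $-z(s)=0.075(s-0.0874)\le0.075(\xi-0.0016135)$. The quadratic $11.65\xi^2-0.075\xi+0.075\cdot0.0016135$ has discriminant $0.005625-46.6\cdot0.075\cdot0.0016135<0.005625-0.005639<0$, so it is positive.
\item If $s\in[0.118,0.1196]$, then $\xi=\lambda-\kappa\lambda-s$ and $-z(s)=0.075(0.1196-s)\le0.075(\xi-0.00172)$. The quadratic $11.65\xi^2-0.075\xi+0.075\cdot0.00172$ has discriminant $0.005625-46.6\cdot0.075\cdot0.00172<0.005625-0.00601<0$.
\item For all other $s$ in the range, $z(s)=0\le m(t)$.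
\end{itemize}

\emph{Case 3: $t\in[0,\lambda]$ with $m(t)=-\mu<0$, and $t'=\frac12-t$.} Here $0<\mu\le\delta$, $t\in(0.08125,0.12575)$, and $\tau=\tau(t)$ satisfies $4\sqrt2\,t'\tau=\mu$. Both $t$ and $t'$ exceed $0.05$. Since $\kappa t\in(0.03365,0.05209)$ and $\tau<5.7\cdot10^{-5}$, the depth $d(t)$ lies in $[0.0335,0.0522]$, on top of the bump, so $z(d(t))=C$. By \eqref{eq:slide}, $\Phi_t(d(t))\ge-4\sqrt2\,t\tau=-\mu t/t'$, and
\[
\Phi_t(d(t))+m(t)+z(d(t))\ge C-\mu\Big(1+\frac t{t'}\Big)=C-\frac{\mu}{1-2t}\ge1.61\cdot10^{-4}-\frac{1.2\cdot10^{-4}}{0.7485}>0,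
\]
because the last quotient is less than $1.604\cdot10^{-4}$. For $t'\in(0.37425,0.41875)$ we have $d(t')=\kappa t'+\tau\in(0.155,0.174)$, so $z(d(t'))=0$, and \eqref{eq:slide} gives $\Phi_{t'}(d(t'))\ge4\sqrt2\,t'\tau=\mu=-m(t')$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The bump and the trough are trapezoids, so
\begin{align*}
\int_0^\lambda z&=C\,(0.0187+0.0002+0.0005)-\delta\,(0.0290+0.0016)\\
&=3.1234\cdot10^{-6}-3.6720\cdot10^{-6}=-5.486\cdot10^{-7}.
\end{align*}
By Lemma~\ref{lem:admissible} and Proposition~\ref{prop:criterion}, $K_s\le\frac{5-2\sqrt2}{24}\pi-(6+4\sqrt2)\,\pi\cdot5.486\cdot10^{-7}$, and $11.6568\cdot5.486\cdot10^{-7}\cdot\pi>2.008\cdot10^{-5}$.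
\end{proof}

\section{The lower bound}\label{sec:lower}

\subsection{Shadows of needles on circles}

Let $R$ be a Kakeya region that is star-shaped about $0$, with needle positions $S_t=[A_0(t),A_1(t)]$, $t\in[0,1]$. Let $W$ be the union of the segments from $0$ to points of the needles. It is the image of $[0,1]^3$ under $(t,u,v)\mapsto v\big((1-u)A_0(t)+uA_1(t)\big)$, so it is compact; it is star-shaped about $0$; and $W\subseteq R$, which is where the hypothesis on $R$ enters. For $a>0$ let
\[
E_a=\{\alpha\in\mathbb R/2\pi\mathbb Z:\ ae^{i\alpha}\in W\},\qquad M(a)=|E_a|,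
\]
where $|\cdot|$ denotes Lebesgue outer measure on $\mathbb R/2\pi\mathbb Z$ or $\mathbb R/\pi\mathbb Z$. Each $E_a$ is closed, $E_{a'}\subseteq E_a$ for $a\le a'$ by star-shapedness, and in polar coordinates
\begin{equation}\label{eq:polar}
\operatorname{area}(W)=\int_0^\infty aM(a)\,da .
\end{equation}
Since the angle $\theta(t)$ is continuous and changes by an odd multiple of $\pi$, every element of $\mathbb R/\pi\mathbb Z$ is the direction of some $S_t$.

We want to turn this supply of directions into a lower bound for $M(a)$. The difficulty is that a needle of direction $\theta$ that misses $0$ need not put $\theta$ into $E_a$: many directions might be served by one spike, as in Section~\ref{sec:stars}. But a needle that misses $0$ casts a shadow, a whole arc of $E_a$, and the farther the arc is from $\theta$, the longer it is. If the line passes at a small distance $p$ from $0$, its points of modulus between $a$ and $f$ are seen at angles between about $p/f$ and $p/a$ from $\theta$. The ratio of gap to length is $\frac{p/f}{p/a-p/f}=\frac{a}{f-a}$,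 which does not depend on $p$. The next two lemmas make this exact and show what such a ratio is worth.

For a needle $S=S_t$, let $P_2$ be an endpoint of largest modulus $f$, let $P_1$ be the other endpoint, $e^{i\theta}=P_2-P_1$, $p$ the distance from $0$ to the line of $S$, and $g=g(t)=\operatorname{dist}(0,S)$. The points of $S$ are $e^{i\theta}(\sigma\pm ip)$ with a fixed sign and $\sigma_1\le\sigma\le\sigma_2=\sigma_1+1$. From $|P_2|\ge|P_1|$ we get $\sigma_2^2\ge(\sigma_2-1)^2$, so
\[
f\ge\sigma_2\ge\tfrac12 .
\]
The point of $S$ nearest to $0$ has $\sigma=\sigma_0:=\max(0,\sigma_1)$. If $g>p$, then $\sigma_0\neq0$, so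
\begin{equation}\label{eq:nofoot}
g>p\ \Longrightarrow\ \sigma_1>0,\quad g=|P_1|=\sqrt{\sigma_1^2+p^2}<f .
\end{equation}

\begin{lemma}[Shadow]\label{lem:shadow}
Let $a'>0$ and $g\le a'<f$. Then $E_{a'}$ contains a closed arc $I$, possibly a single point, that has an endpoint at distance at most $\frac{a'}{f-a'}|I|$ from $\theta$.
\end{lemma}

\begin{proof}
Take the sign $+$; for the sign $-$, reflect in the line through $0$ of direction $\theta$. On $[\sigma_0,\sigma_2]$ the modulus $\sqrt{\sigma^2+p^2}$ increases continuously from $g$ to $f$, so some point $\zeta$ in this range has modulus $a'$, and the points between $\zeta$ and $P_2$ have modulus at least $a'$. A point with $\sigma\ge0$ and modulus $r>0$ has argument $\theta+\arcsin(p/r)$. So the arguments of the points between $\zeta$ and $P_2$ fill $I=[\theta+\arcsin\frac pf,\ \theta+\arcsin\frac p{a'}]$, and $I\subseteq E_{a'}$ by star-shapedness. The function $\arcsin$ is convex on $[0,1]$ and vanishes at $0$, so $\arcsin\frac pf\le\frac{a'}f\arcsin\frac p{a'}$. Hence $|I|\ge(\frac f{a'}-1)\arcsin\frac pf$,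 which is the claim.
\end{proof}

\begin{lemma}[Covering]\label{lem:cover}
Let $a>0$, $k\ge0$ and $\Theta\subseteq\mathbb R/\pi\mathbb Z$. Suppose that every element of $\Theta$ has a representative $\theta\in\mathbb R/2\pi\mathbb Z$ for which $E_a$ contains a closed arc $I$, possibly a point, with an endpoint at distance at most $k|I|$ from $\theta$. Then $|\Theta|\le(1+2k)M(a)$.
\end{lemma}

\begin{proof}
If $E_a$ is the whole circle, then $M(a)=2\pi>|\Theta|$. Otherwise the components of the closed set $E_a$ are points and closed arcs; let $G_1,G_2,\dots$ be the arcs of positive length, which are countably many and satisfy $\sum_j|G_j|\le M(a)$. If $|I|=0$, then $\theta\in E_a$. If not, $I$ lies in some $G_j$ and $\theta$ is within $k|G_j|$ of $G_j$. So all the representatives lie in the union of $E_a$ with two arcs of length at most $k|G_j|$ for each $j$, a set of measure at most $(1+2k)M(a)$. Reduction modulo $\pi$ is an isometry on each of two half circles, so it does not increase measure.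
\end{proof}

As a model case, suppose that all needles satisfy $g(t)\le\eta$ for a small $\eta>0$. For $\eta\le a<\frac12$, Lemma~\ref{lem:shadow} with $a'=a$ and $f\ge\frac12$ gives the ratio $k=a/(\frac12-a)$, for which $1+2k=(\frac12+a)/(\frac12-a)$. All directions occur, so $M(a)\ge\pi(\frac12-a)/(\frac12+a)$. With $u=a+\frac12$,
\begin{equation}\label{eq:integral}
\int_{a_0}^{1/2}\frac{a(\frac12-a)}{\frac12+a}\,da=\int_{a_0+1/2}^1\Big(\frac32-u-\frac1{2u}\Big)du=\Big[\frac32u-\frac{u^2}2-\frac12\ln u\Big]_{a_0+1/2}^1 .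
\end{equation}
As $a_0=\eta\to0$ this tends to $\frac38-\frac12\ln2>0.028$, which exceeds $\frac1{40}=0.025$. The rest of the proof handles needles that lie farther from $0$, and it spends part of this margin.

\subsection{Near and far needles}

Assume, for a contradiction, that $\operatorname{area}(W)<\pi/40$. Its use is to make every needle nearly radial: $W$ contains the triangle spanned by $0$ and $S_t$, of area $p/2$, so
\begin{equation}\label{eq:p}
p<\frac\pi{20}<0.158,\qquad p^2<0.0247 .
\end{equation}
A needle at distance $g$ has a ratio that grows with $g$, but its shadow falls on all circles of radius up to $g$, and large circles weigh more in \eqref{eq:polar}. We sort the needles by distance and charge each class to its own range of radii, so that the contributions add. Put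
\[
\gamma_{-1}=0.5,\quad\gamma_0=0.65,\quad\gamma_1=0.8,\quad\gamma_2=1.4,\quad\gamma_j=6\cdot2^{j-3}\ \ (j\ge3).
\]
Let $\Theta_0\subseteq\mathbb R/\pi\mathbb Z$ be the set of directions of the $S_t$ with $g(t)\le\gamma_0$, and for $i\ge0$ let $\Gamma_i$ be the set of directions of the $S_t$ with $\gamma_i<g(t)\le\gamma_{i+1}$. These sets cover $\mathbb R/\pi\mathbb Z$, so by countable subadditivity
\begin{equation}\label{eq:cover}
|\Theta_0|+\sum_{i\ge0}|\Gamma_i|\ge\pi .
\end{equation}
The class $\Theta_0$ is charged to the radii below $\frac12$, and $\Gamma_i$ to the radii in $(\gamma_{i-1},\gamma_i)$. The near class extends beyond $\frac12$, to $0.65$, so that the first far class has the range $(0.5,0.65)$ for itself.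

\begin{lemma}[Near needles]\label{lem:near}
For $0.2\le a<0.5$ we have $M(a)\ge\dfrac{\frac12-a}{\frac12+a}\,|\Theta_0|$.
\end{lemma}

\begin{proof}
Let $k=a/(\frac12-a)\ge\frac23$. By Lemma~\ref{lem:cover} it suffices to find, for each needle with $g\le0.65$, an arc in $E_a$ with ratio at most $k$. If $g\le a$, take $a'=a<f$ in Lemma~\ref{lem:shadow}; the ratio is $a/(f-a)\le k$.

Let $a<g\le0.65$. Then $g>0.2>p$ by \eqref{eq:p}, so \eqref{eq:nofoot} applies. Take $a'=g$; the arc lies in $E_g\subseteq E_a$. Since $f^2-g^2=\sigma_2^2-\sigma_1^2=2\sigma_1+1$, $f\le g+1$ and $\sigma_1=\sqrt{g^2-p^2}\ge\sqrt{g^2-0.0247}$, the ratio is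
\[
\frac g{f-g}=\frac{g(f+g)}{2\sigma_1+1}\le\frac{g(2g+1)}{1+2\sqrt{g^2-0.0247}} .
\]
This is at most $\frac23$ when $\psi(g)\ge0$, where $\psi(x)=\frac23\big(1+2\sqrt{x^2-0.0247}\big)-x(2x+1)$. For $c>0$ the function $\sqrt{x^2-c}$ has second derivative $-c(x^2-c)^{-3/2}<0$, so $\psi$ is concave on $[0.2,0.65]$ and attains its minimum at an endpoint. From $\sqrt{0.0153}>0.1236$ we get $\psi(0.2)>0.8314-0.28>0.5$, and from $\sqrt{0.3978}>0.6307$ we get $\psi(0.65)>1.5076-1.495>0.012$.
\end{proof}

\begin{lemma}[Far needles]\label{lem:far}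
For $i\ge0$ and $0<a\le\gamma_i$ we have $M(a)\ge\dfrac{|\Gamma_i|}{1+2\gamma_{i+1}/0.97}$.
\end{lemma}

\begin{proof}
Let $\gamma_i<g\le\gamma_{i+1}$. Then $g>0.65>p$, so \eqref{eq:nofoot} applies. The function $\sigma/\sqrt{\sigma^2+p^2}$ is nondecreasing for $\sigma>0$, hence
\[
f-g=\int_{\sigma_1}^{\sigma_1+1}\frac{\sigma\,d\sigma}{\sqrt{\sigma^2+p^2}}\ge\frac{\sigma_1}g=\sqrt{1-\frac{p^2}{g^2}}\ge\sqrt{1-\frac{0.0247}{0.4225}}>\sqrt{0.9415}>0.97 .
\]
Lemma~\ref{lem:shadow} with $a'=g$ gives an arc in $E_g\subseteq E_a$ with ratio at most $\gamma_{i+1}/0.97$. Apply Lemma~\ref{lem:cover}.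
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
For $a<0.2$, monotonicity and Lemma~\ref{lem:near} give $M(a)\ge M(0.2)\ge\frac37|\Theta_0|$, and $\frac37\int_0^{1/5}a\,da=\frac3{350}$. With \eqref{eq:integral} for $a_0=\frac15$,
\[
\int_0^{1/2}aM(a)\,da\ge b\,|\Theta_0|,\qquad b=\frac3{350}+0.195-\frac12\ln\frac{10}7 .
\]
Since $0.3566<\ln\frac{10}7<0.3567$, we have $0.0252<b<0.0253$. Integrating Lemma~\ref{lem:far} over the disjoint ranges $(\gamma_{i-1},\gamma_i)$ gives
\[
\int_{1/2}^\infty aM(a)\,da\ge\sum_{i\ge0}c_i|\Gamma_i|,\qquad c_i=\frac{\frac12(\gamma_i^2-\gamma_{i-1}^2)}{1+2\gamma_{i+1}/0.97}.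
\]
The first three constants satisfy
\[
c_0>\frac{0.08625}{2.6495}>0.032,\qquad c_1>\frac{0.10875}{3.8867}>0.027,\qquad c_2>\frac{0.66}{13.372}>0.049 .
\]
For $i\ge3$ we have $\gamma_{i-1}\le\gamma_i/2$, $\gamma_{i+1}=2\gamma_i$ and $\gamma_i\ge6$, so $1+4\gamma_i/0.97\le5\gamma_i$ and $c_i\ge\frac38\gamma_i^2/(5\gamma_i)\ge0.45$. Thus $c_i>b$ for all $i$, and \eqref{eq:polar} and \eqref{eq:cover} give
\[
\operatorname{area}(W)\ge b\Big(|\Theta_0|+\sum_{i\ge0}|\Gamma_i|\Big)\ge b\pi>0.0252\,\pi>\frac\pi{40},
\]
contrary to assumption. Hence $\operatorname{area}(R)\ge\operatorname{area}(W)\ge\pi/40$ for every star-shaped Kakeya region $R$.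
\end{proof}

\begin{thebibliography}{1}
\bibitem{constants}
\emph{Mathematical Constants},
\texttt{http://lib.ysu.am/\allowbreak disciplines\_bk/\allowbreak 8d6a1692e567ede24330d574ac30044b.pdf}.
\end{thebibliography}
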